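# Uncountably many disjoint translates without a perfect family of them

## 1. When a set is σ-compact, an uncountable witness yields a perfect one

Throughout, $(G,+)$ is a Polish abelian group: an abelian topological group whose topology is separable and completely metrizable. We write $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,\dots\}$. A *perfect* set is nonempty, closed and without isolated points. A *Cantor set* is a homeomorphic copy of $2^\omega$; Cantor sets are perfect, and every perfect subset of a Polish space contains a Cantor set. Everything takes place in ZFC.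

**Definition.** Let $1<n<\aleph_0$. A set $A\subseteq G$ is *$n$-small* if there is an uncountable $W\subseteq G$, called a *witness*, such that
$$(A+w_1)\cap\dots\cap(A+w_n)=\emptyset\quad\text{for all pairwise distinct } w_1,\dots,w_n\in W .$$
It is *perfectly $n$-small* if a witness can be chosen that is a perfect subset of $G$.

It helps to rewrite the condition at once:
$$\bigcap_i (A+w_i)\ne\emptyset\iff\text{there is } c\in G\text{ with } c-w_i\in A\text{ for all } i. \tag{1}$$
So $W$ is a witness if and only if $A$ contains no translate of $-F$, for any $n$-element $F\subseteq W$. If $n=2$, the translates by elements of $W$ are pairwise disjoint, and the same $W$ is then a witness for every larger $n$. So a 2-small set is $n$-small for all $n\ge 2$.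

Three small cases in $\mathbb R$:

* $A=\mathbb Z$. The translates by points of $[0,\tfrac12]$ are pairwise disjoint, and $[0,\tfrac12]$ is perfect.
* $A=[0,1]$ is not $n$-small for any $n$. An uncountable $W$ has $n$ distinct points $w_1,\dots,w_n$ in some interval of length $\tfrac12$. With $c=\max_i w_i$ we get $c-w_i\in[0,\tfrac12]\subseteq A$.
* $A=\mathbb Q$. The translates by $w$ and $w'$ are disjoint exactly when $w-w'\notin\mathbb Q$. The axiom of choice gives an uncountable witness, one point from each coset of $\mathbb Q$. Is there a *perfect* set no two of whose points differ by a rational? The theorem below says yes.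

The general problem is stated in the paper "On Borel Sets Belonging To Every Invariant Ccc" (http://www.mimuw.edu.pl/~piotrzak/I_ccc.pdf): is every Borel $n$-small subset of a Polish abelian group perfectly $n$-small? We start with a class of sets for which this is true.

**Theorem 1.** In any Polish abelian group, every σ-compact $n$-small set is perfectly $n$-small.

*Proof.* Let $A=\bigcup_jA_j$ with $A_j$ compact and increasing, and let $W$ be an uncountable witness.

**Step 1: write "the translates meet" as an increasing union of closed relations.** Put
$$E_j=\{(w_1,\dots,w_n)\in G^n:\ \exists c\ \forall i\ \ c-w_i\in A_j\}.$$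
$E_j$ is closed: suppose $w^k\to w$ in $G^n$ and $c_k-w^k_i\in A_j$ for all $i$. The points $c_k-w_1^k$ lie in the compact set $A_j$, so along a subsequence they converge. Since $w_1^k\to w_1$, along that subsequence $c_k$ converges to some $c$. As $A_j$ is closed, $c-w_i\in A_j$ for all $i$. The $E_j$ increase with $j$. By (1), $\bigcap_i(A+w_i)\neq\emptyset$ if and only if $(w_1,\dots,w_n)\in\bigcup_jE_j$: finitely many points $c-w_i$ of $A$ lie in one $A_j$, because the $A_j$ increase.

**Step 2: get a dense-in-itself part of $W$.** Let $W'$ be the set of points of $W$ all of whose neighborhoods contain uncountably many points of $W$. Since $G$ has a countable base, $W\setminus W'$ is countable. So $W'\ne\emptyset$, and every neighborhood of a point of $W'$ contains uncountably many points of $W'$.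

**Step 3: build a Cantor scheme that avoids $E_k$ at level $k$.** Fix a complete metric on $G$. For $s\in2^k$, $k\in\omega$, we build points $x_s\in W'$, distinct within each level, and closed balls $V_s$ centered at $x_s$ of positive radius at most $2^{-k}$, with $V_{s^\frown i}\subseteq V_s$, with the $V_s$ ($s\in2^k$) pairwise disjoint, and with
$$(V_{s_1}\times\dots\times V_{s_n})\cap E_k=\emptyset\quad\text{for distinct } s_1,\dots,s_n\in2^k. \tag{2}$$
At level $0$ take any $x_\emptyset\in W'$ and the ball of radius $1$; (2) is vacuous since $n\ge2$. Given level $k$, choose for each $s\in 2^k$ two distinct points $x_{s^\frown0},x_{s^\frown1}\in W'$ in the open ball with the center and radius of $V_s$. All the new points are distinct, because the $V_s$ are disjoint. Any $n$ distinct new points are distinct elements of the witness $W$, so the $n$-tuple is not in $E_{k+1}$. As $E_{k+1}$ is closed and there are finitely many $n$-tuples, all requirements at level $k+1$ hold for sufficiently small radii.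

**Step 4: read off the perfect witness.** For $f\in2^\omega$ let $x_f$ be the unique point of $\bigcap_kV_{f|k}$. The map $f\mapsto x_f$ is continuous and injective, so its image is a Cantor set. Let $f_1,\dots,f_n$ be distinct. For all large $k$ the restrictions $f_i|k$ are distinct, so (2) gives $(x_{f_1},\dots,x_{f_n})\notin E_k$. Since the $E_k$ increase, this holds for all $k$. Hence $\bigcap_i(A+x_{f_i})=\emptyset$. $\blacksquare$

**What changes for a general Borel set.** The points $x_f$ need not belong to $W$. We never found a perfect subset of $W$; if $W$ were known to be analytic, the perfect set theorem would give one, but all we know is that $W$ is uncountable. What we used is that the relation to be avoided is a countable union of *closed* relations, each of which can be avoided by shrinking balls. Closedness came from compactness, which kept $c_k$ from running away. Without it, closedness fails even for closed sets: for $A=\mathbb Z\cup\sqrt2\,\mathbb Z\subseteq\mathbb R$ we have $A-A=\mathbb Z+\sqrt2\,\mathbb Z$, so "the translates by $w,w'$ meet" means $w-w'\in\mathbb Z+\sqrt2\,\mathbb Z$, and this relation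 is not closed, since $\mathbb Z+\sqrt2\,\mathbb Z$ is countable and dense. In $\mathbb R$ an exhaustion by compact sets rescues the argument. In $\mathbb Z^\omega$ it is not always available: compact sets are bounded in each coordinate, hence nowhere dense, so by the Baire category theorem the closed set $\mathbb Z^\omega$ is not σ-compact. For a general Borel $A$, the relation in (1) is the projection of a Borel set, that is, only analytic.

So we ask: for Borel $B$, can the relation "$(B+w)\cap(B+w')=\emptyset$", that is, $w-w'\notin B-B$, admit an uncountable clique but no perfect one?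

## 2. Beyond σ-compact sets the answer is negative

**Theorem 2.** Let $G$ be a Polish abelian group that is not locally compact (for example $\mathbb Z^\omega$, $\mathbb R^\omega$, $\ell_2$). There is a closed set $B\subseteq G$ such that

* (α) there is $W\subseteq G$ with $|W|=\aleph_1$ and $(B+w)\cap(B+w')=\emptyset$ for distinct $w,w'\in W$;
* (β⁺) every perfect $P\subseteq G$ contains a perfect $Q$ with $\bigcap_{w\in Q}(B+w)\ne\emptyset$.

So $B$ is $n$-small for every $n\ge2$ but not perfectly $n$-small for any $n\ge2$.

**Theorem 3.** Every uncountable Polish abelian group $G$ contains a Borel set $B$ with (α) and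

* (β) every perfect $P\subseteq G$ contains an infinite sequence of distinct points $w_1,w_2,\dots$ with $\bigcap_i(B+w_i)\ne\emptyset$.

So $B$ is $n$-small for all $n\ge2$ and perfectly $n$-small for no $n\ge2$.

**Corollary 4.** (1) The question has a positive answer in $G$ if and only if $G$ is countable (then vacuously). (2) For fixed $n\ge2$ and uncountable $G$: every closed $n$-small subset of $G$ is perfectly $n$-small if and only if $G$ is locally compact; in that case the same holds for all $F_\sigma$ sets, since these are σ-compact.

The "so" sentences follow directly. By (α), $W$ is a witness for $n=2$ and hence for all $n$. By (β), and a fortiori by (β⁺), any perfect $P$ contains $n$ distinct points whose translates of $B$ have a common point.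

The plan is to separate the two demands. We look for a set $C=-C\subseteq G\setminus\{0\}$ such that

* some uncountable $W$ has $w-w'\in C$ for all distinct $w,w'\in W$, and
* every perfect $P$ contains a Cantor set $Q$ with $(Q-Q)\cap C=\emptyset$.

Then we look for a definable $B$ with $(B-B)\cap C=\emptyset$ that contains a translate of $-Q$ for each such $Q$ (or at least a translate of $-\{w_1,w_2,\dots\}$ for each sequence in such a $Q$). The first condition on $B$ makes the translates by $W$ disjoint; the second destroys every perfect witness.

## 3. An $F_\sigma$ graph with an uncountable clique and no perfect clique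

We first forget the group. By a *clique* of a relation we mean a set whose distinct elements are pairwise related.

**Definition.** Fix a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. For $x\in2^\omega$ let $(x)_i\in2^\omega$, the $i$-th *column* of $x$, be given by $(x)_i(k)=x(\langle i,k\rangle)$. Put
$$x\,\Gamma\,y\iff\exists i\ \bigl(x=(y)_i\ \text{ or }\ y=(x)_i\bigr).$$

For example, every column of the zero sequence $\mathbf 0$ is $\mathbf 0$, so for $x\neq\mathbf 0$ we have $x\,\Gamma\,\mathbf0$ exactly when some column of $x$ is $\mathbf 0$. Since $y\mapsto(y)_i$ is continuous, each set $\{(x,y):x=(y)_i\}$ is closed. Hence $\Gamma$ is a symmetric $F_\sigma$ relation.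

**Lemma 5.** (a) There is an uncountable $\Gamma$-clique $\{x_\alpha:\alpha<\omega_1\}$, with the $x_\alpha$ distinct. (b) No uncountable Borel set is a $\Gamma$-clique.

*Proof.* (a) Suppose distinct $x_\beta$, $\beta<\alpha$, have been chosen, where $\alpha<\omega_1$. There are countably many of them, so we can prescribe the columns $(x_\alpha)_i$, $i\ge1$, so that every $x_\beta$ with $\beta<\alpha$ occurs among them. Column $0$ is still free, with uncountably many choices, so we can also achieve $x_\alpha\notin\{x_\beta:\beta<\alpha\}$. Then $x_\beta\,\Gamma\,x_\alpha$ for all $\beta<\alpha$.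

(b) An uncountable Borel set contains a Cantor set, so otherwise some Cantor set $Q$ is a clique. Then $Q^2=\Delta\cup R\cup R^{-1}$, where $\Delta$ is the diagonal and $R=\{(x,y)\in Q^2:\exists i\ x=(y)_i\}$. The set $R$ is Borel, and for each $y$ the section $\{x:(x,y)\in R\}$ is countable, hence meager in $Q$. By the Kuratowski–Ulam theorem $R$ is meager in $Q^2$, and so is its mirror image $R^{-1}$. The diagonal is closed, and nowhere dense because $Q$ has no isolated points. So $Q^2$ is meager in itself, contradicting the Baire category theorem. $\blacksquare$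

## 4. Transplanting the graph into the group

We want to place $2^\omega$ inside $G$ by $x\mapsto p_x$ and let $C$ consist of the differences along edges of $\Gamma$. For $C$ to have no perfect clique anywhere in $G$, accidental coincidences among differences must be excluded. This requires an independence condition.

**Definition.** A continuous map $p:2^\omega\to G$, $x\mapsto p_x$, is *admissible* if for $1\le r\le 6$, distinct $x_1,\dots,x_r\in2^\omega$ and integers $a_1,\dots,a_r$ with $|a_l|\le3$ and some $a_l=\pm1$,
$$\sum_{l=1}^r a_lp_{x_l}\neq0. \tag{3}$$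

With $r=2$ and coefficients $1,-1$ this says that $p$ is injective. An example: in $\mathbb Z^{2^{<\omega}}\cong\mathbb Z^\omega$ let $p_x(t)=1$ if $t$ is an initial segment of $x$, and $p_x(t)=0$ otherwise. If $a_1=\pm1$ and $k$ is so large that $x_1|k\neq x_l|k$ for $l\ne1$, then the sum in (3) has coordinate $a_1\ne0$ at $t=x_1|k$. So $p$ is admissible.

Given an admissible $p$, put
$$C=\{p_x-p_y:\ x\neq y,\ x\,\Gamma\,y\},\qquad L=p[2^\omega]-p[2^\omega].$$

We use *Galvin's theorem* (Kechris, *Classical Descriptive Set Theory*, 19.7): if $X$ is a nonempty perfect Polish space and $[X]^2$ is partitioned into finitely many pieces with the Baire property, there is a Cantor set $Q\subseteq X$ with $[Q]^2$ contained in one piece.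

**Lemma 6.** Let $p$ be admissible.

1. $C$ is σ-compact, $C=-C$, $0\notin C$, and $C\subseteq L$, where $L$ is compact, $L=-L$ and $0\in L$.
2. If $(B-B)\cap C=\emptyset$, then $B$ satisfies (α).
3. Every perfect $P\subseteq G$ contains a Cantor set $Q$ with $(Q-Q)\cap C=\emptyset$.

*Proof.* (1) The set $\{(x,y):x\ne y,\ x\,\Gamma\,y\}$ is the intersection of an $F_\sigma$ set and an open set in the compact metrizable space $(2^\omega)^2$. So it is $F_\sigma$, hence σ-compact, and $C$ is its continuous image. $C=-C$ because $\Gamma$ is symmetric, and $0\notin C$ because $p$ is injective. The statements about $L$ are clear.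

(2) Let $W=\{p_{x_\alpha}:\alpha<\omega_1\}$ with $x_\alpha$ from Lemma 5(a); $|W|=\aleph_1$ since $p$ is injective. Let $w\neq w'$ be in $W$ and suppose $b+w=b'+w'$ with $b,b'\in B$. Then $b-b'=w'-w\in C$, a contradiction.

(3) **Step 1: apply Galvin's theorem.** The set $\{(w,w')\in P^2:w-w'\in C\}$ is $F_\sigma$ by (1), and symmetric. So there is a Cantor set $Q\subseteq P$ such that either $w-w'\notin C$ for all distinct $w,w'\in Q$, or $w-w'\in C$ for all distinct $w,w'\in Q$. In the first case we are done, since $0\notin C$. Suppose the second case holds; we derive a contradiction.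

**Step 2: turn the points of $Q$ into two-element sets that pairwise intersect.** Fix $w_0\in Q$. For $w\in Q\setminus\{w_0\}$ write $w-w_0=p_{x_w}-p_{y_w}$ with $x_w\neq y_w$, and put $e_w=\{x_w,y_w\}$. The map $w\mapsto e_w$ is at most 2-to-1, since $\{x,y\}$ can only come from $w_0+p_x-p_y$ and $w_0+p_y-p_x$.

We claim that $e_w\cap e_{w'}\ne\emptyset$ for $w\ne w'$. Since $w-w'\in C$, we have $w-w'=p_u-p_v$ with $u\ne v$, so
$$p_{x_w}-p_{y_w}-p_{x_{w'}}+p_{y_{w'}}-p_u+p_v=0 .$$
If $e_w\cap e_{w'}=\emptyset$, then $x_w,y_w,x_{w'},y_{w'}$ are four distinct points, and at least two of them lie outside $\{u,v\}$. After collecting terms these have coefficient $\pm1$. There are at most six distinct points, and all coefficients have absolute value at most $3$. This contradicts (3).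

**Step 3: all these sets share one point.** The sets $e_w$ form an infinite family of pairwise intersecting 2-element sets. Take two distinct members; they have the form $\{t,b\},\{t,c\}$ with $b\neq c$. A member not containing $t$ must meet both, so it is $\{b,c\}$. If $\{b,c\}$ were a member, every member would have to meet all of $\{t,b\},\{t,c\},\{b,c\}$. A 2-element set containing at most one of $t,b,c$ misses one of these three, so every member would be one of the three and the family would be finite. Hence all $e_w$ contain $t$.

**Step 4: find an uncountable Borel $\Gamma$-clique.** By Step 3 every $w\in Q\setminus\{w_0\}$ is of the form $w_0+p_t-p_y$ or $w_0+p_y-p_t$ with $y\neq t$. So one of the Borel sets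
$$\{y\ne t:\ w_0+p_t-p_y\in Q\},\qquad\{y\neq t:\ w_0+p_y-p_t\in Q\}$$
is uncountable; call it $Y$. For distinct $y,y'\in Y$ the two corresponding points of $Q$ are distinct and differ by $\pm(p_y-p_{y'})$. As $C=-C$, we get $p_y-p_{y'}\in C$, say $p_y-p_{y'}=p_u-p_v$ with $u\ne v$, $u\,\Gamma\,v$. If $\{y,y'\}\neq\{u,v\}$, some element of $\{y,y'\}$ is outside $\{u,v\}$ and has coefficient $\pm1$ in $p_y-p_{y'}-p_u+p_v=0$, contradicting (3). So $\{u,v\}=\{y,y'\}$ and $y\,\Gamma\,y'$. Thus $Y$ is an uncountable Borel $\Gamma$-clique, contradicting Lemma 5(b). $\blacksquare$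

Admissible maps always exist, by *Mycielski's theorem* (Kechris, 19.1): if $X$ is a nonempty perfect Polish space and $R_i\subseteq X^{n_i}$ ($i\in\omega$) are meager, there is a Cantor set $K\subseteq X$ such that no tuple of distinct points of $K$ lies in $R_i$, for every $i$.

**Lemma 7.** Every uncountable Polish abelian group $G$ has an admissible $p$.

*Proof.* $G$ is separable and uncountable, so it is not discrete; by homogeneity it has no isolated points. Let $a\in\mathbb Z^r$ with $a_l=\pm1$. The set $\{g\in G^r:\sum_ia_ig_i=0\}$ is closed. It contains no nonempty open box $U_1\times\dots\times U_r$: if we fix the other coordinates, $g_l$ is determined, whereas $U_l$ has more than one point. So the set is nowhere dense. Apply Mycielski's theorem to the finitely many sets with $r\le6$, $|a_l|\le3$, some $a_l=\pm1$, and let $p$ be a homeomorphism of $2^\omega$ onto the resulting Cantor set. $\blacksquare$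

## 5. Packing all compact $C$-free sets into a closed set

Let $G$ be Polish abelian and not locally compact. A countable Polish group has an isolated point by Baire, so it is discrete and locally compact; hence our $G$ is uncountable and Lemma 7 applies. Fix an admissible $p$ with $C$ and $L$ as above.

Call a nonempty compact $K$ *$C$-free* if $(K-K)\cap C=\emptyset$. By Lemma 6 we want $B$ to contain a translate $z_K-K$ for every $C$-free $K$. The difference of a point of $z_K-K$ and a point of $z_{K'}-K'$ avoids $C$ if and only if
$$z_K-z_{K'}\notin K-K'+C .$$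
The first idea is to well-order the $C$-free sets and choose $z_K$ by transfinite recursion. Even if the choices can be made, this stops at definability: nothing makes $\bigcup_K(z_K-K)$ Borel. So $z_K$ has to depend continuously on a parameter, which means choosing it by successive approximation, infinitely many options at each stage, with the options at one stage separated by a definite amount.

In $\mathbb Z^\omega$ one sees why there is room. With $\rho(x,y)=2^{-\min\{k:x_k\neq y_k\}}$ for $x\ne y$, the ball of radius $2^{-k}$ around $0$ is $\{x:x_0=\dots=x_k=0\}$. For compact $K,K'$ the set $K-K'+L$ takes only finitely many values in coordinate $k+1$. So translations inside this small ball can push infinitely many compact sets apart in coordinate $k+1$. In general, coordinates are replaced by the failure of total boundedness. We also replace $C$ by the larger compact set $L\ni0$ in the separation conditions. Then a single estimate keeps differences out of $C$ and away from $0$, and the latter makes $B$ closed.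

We recall: a Polish abelian group has a compatible translation-invariant metric, and every such metric is complete (Birkhoff–Kakutani and Klee). Fix such a metric $\rho$, and write $|g|=\rho(g,0)$ and $U(r)=\{g:|g|<r\}$. Invariance gives $|{-g}|=|g|$ and $|g+h|\le|g|+|h|$. The space $K(G)$ of nonempty compact subsets of $G$ with the Hausdorff metric $d_H$ is Polish; if $d_H(K,K')\le\varepsilon$, each point of $K$ is within $\varepsilon$ of some point of $K'$.

*Proof of Theorem 2.*

**Step 1: choose scales.** The purpose is a sequence of radii such that a ball at one scale cannot be covered by finitely many balls of the next. No $U(r)$ is totally bounded, since otherwise its closure would be compact and $G$ locally compact. So we can choose recursively $r_0=1$; $\varepsilon_k>0$ such that $U(r_k)$ is not covered by finitely many translates of $U(6\varepsilon_k)$; and $r_{k+1}=\min(\varepsilon_k/2,\,r_k/4)$. Necessarily $6\varepsilon_k\le r_k$, since otherwise $U(6\varepsilon_k)$ itself covers $U(r_k)$. Hence $\varepsilon_{k+1}\le r_{k+1}/6<\varepsilon_k$ and $\varepsilon_k\to0$. Since $r_{m+1}\le r_m/4$,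
$$\sum_{m>k}r_m\le\tfrac43r_{k+1}\le\tfrac23\varepsilon_k. \tag{4}$$

**Step 2: parametrize the $C$-free sets by $\omega^\omega$.** Let $\mathcal K\subseteq K(G)$ be the set of $C$-free compact sets, and write $C=\bigcup_jC_j$ with $C_j$ compact. For each $j$ the set $\{K:(K-K)\cap C_j=\emptyset\}$ is open. Indeed, let $K_i\to K$ and $f_i,f_i'\in K_i$ with $f_i-f_i'\in C_j$. Choose points of $K$ at distance at most $d_H(K_i,K)$ from $f_i$ and $f_i'$; as $K$ is compact, along a subsequence $f_i\to f\in K$ and $f_i'\to f'\in K$, and $f-f'\in C_j$. So the complement is closed. Hence $\mathcal K$ is a $G_\delta$ subset of $K(G)$, thus Polish. It contains all singletons because $0\notin C$, so it is nonempty.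

Let $d$ be a compatible complete metric on $\mathcal K$. Then $d'=\max(d,d_H)$ is compatible, and it is complete: a $d'$-Cauchy sequence is $d$-Cauchy, so it converges in $\mathcal K$. Choose nonempty closed sets $F_s\subseteq\mathcal K$ ($s\in\omega^{<\omega}$) with
$$F_\emptyset=\mathcal K,\qquad F_s=\bigcup_iF_{s^\frown i},\qquad\operatorname{diam}_{d'}F_s\le\varepsilon_k\ \text{ for } |s|=k+1 .$$
To pass from $F_s$ with $|s|=k$ to the next level, cover $\mathcal K$ by countably many closed sets of $d'$-diameter at most $\varepsilon_k$, intersect them with $F_s$, and list the nonempty intersections, with repetitions if needed. For $u\in\omega^\omega$ the sets $F_{u|k}$ decrease and their diameters tend to $0$, so $\bigcap_kF_{u|k}$ is one point, $\kappa(u)$. The map $\kappa:\omega^\omega\to\mathcal K$ is surjective: given $K\in F_s$, pick $i$ with $K\in F_{s^\frown i}$, and continue. It is continuous, and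
$$d_H(\kappa(u),\kappa(u'))\le\varepsilon_k\quad\text{whenever } u|(k+1)=u'|(k+1), \tag{5}$$
because both points are in $F_{u|(k+1)}$. For each $s\in\omega^{k+1}$ fix some $u_s\in\omega^\omega$ extending $s$ and put $K_s=\kappa(u_s)$.

**Step 3: choose the translations.** Put $z_\emptyset=0$. By recursion on $k$, and within level $k$ along an enumeration of $\omega^{k+1}$ in type $\omega$, choose $y_s\in U(r_k)$ for $s\in\omega^{k+1}$ and set $z_s=z_{s|k}+y_s$, so that for each earlier $t\in\omega^{k+1}$
$$z_s-z_t\notin K_s-K_t+L+U(5\varepsilon_k). \tag{6}$$
This is possible. The condition for $t$ excludes those $y_s$ that lie in $z_t-z_{s|k}+(K_s-K_t+L)+U(5\varepsilon_k)$. The compact set $K_s-K_t+L$ is covered by finitely many translates of $U(\varepsilon_k)$, so the excluded set is covered by finitely many translates of $U(6\varepsilon_k)$. There are only finitely many earlier $t$. Finitely many translates of $U(6\varepsilon_k)$ do not cover $U(r_k)$, so some $y_s$ remains. Taking negatives and using $L=-L$, we see that (6) holds for all distinct $s,t\in\omega^{k+1}$.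

By (4), $z(u)=\lim_kz_{u|k}$ exists for $u\in\omega^\omega$, and
$$|z(u)-z_{u|(k+1)}|\le\sum_{m>k}r_m\le\tfrac23\varepsilon_k. \tag{7}$$
So $|z(u)-z(u')|\le\tfrac43\varepsilon_k$ if $u|(k+1)=u'|(k+1)$, and $z:\omega^\omega\to G$ is continuous.

**Step 4: define $B$ and show that its pieces are separated.** Let
$$B=\bigcup_{u\in\omega^\omega}\bigl(z(u)-\kappa(u)\bigr).$$

**Claim 8.** Let $u\ne u'$, let $k$ be least with $u|(k+1)\neq u'|(k+1)$, and let $b\in z(u)-\kappa(u)$, $b'\in z(u')-\kappa(u')$. Then $b-b'\notin L+U(\varepsilon_k)$. In particular $|b-b'|\ge\varepsilon_k$ and $b-b'\notin C$.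

*Proof of the claim.* Let $s=u|(k+1)$, $t=u'|(k+1)$, and write $b=z(u)-f$, $b'=z(u')-f'$ with $f\in\kappa(u)$, $f'\in\kappa(u')$. Suppose $b-b'\in L+U(\varepsilon_k)$. Then
$$z(u)-z(u')\in f-f'+L+U(\varepsilon_k).$$
By (5) there are $g\in K_s$ and $g'\in K_t$ with $|f-g|\le\varepsilon_k$ and $|f'-g'|\le\varepsilon_k$. By (7), replacing $z(u),z(u')$ by $z_s,z_t$ costs at most $\frac23\varepsilon_k$ each. So $z_s-z_t$ differs from an element of $g-g'+L\subseteq K_s-K_t+L$ by less than
$$\bigl(\tfrac23+\tfrac23+1+1+1\bigr)\varepsilon_k<5\varepsilon_k,$$
contradicting (6). The last sentence holds because $0\in L$ and $C\subseteq L$.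

**Step 5: $B$ is closed.** Let $b_i\to b$ with $b_i=z(u_i)-f_i$, $f_i\in\kappa(u_i)$. Since the $\varepsilon_k$ decrease, Claim 8 shows that $|b_i-b_j|<\varepsilon_k$ implies $u_i|(k+1)=u_j|(k+1)$. So $(u_i)$ converges to some $u$, whence $z(u_i)\to z(u)$ and $\kappa(u_i)\to\kappa(u)$. Then $f_i=z(u_i)-b_i\to z(u)-b$. The distance from $f_i$ to $\kappa(u)$ is at most $d_H(\kappa(u_i),\kappa(u))\to0$, so $z(u)-b\in\kappa(u)$. Hence $b\in z(u)-\kappa(u)\subseteq B$.

**Step 6: (α) holds.** We check $(B-B)\cap C=\emptyset$. For two points with different parameters this is Claim 8. For the same $u$, the difference lies in $\kappa(u)-\kappa(u)$, which is disjoint from $C$ since $\kappa(u)\in\mathcal K$. Apply Lemma 6(2).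

**Step 7: (β⁺) holds.** Let $P$ be perfect. By Lemma 6(3) there is a Cantor set $Q\subseteq P$ with $(Q-Q)\cap C=\emptyset$. So $Q\in\mathcal K$, say $Q=\kappa(u)$. Then $z(u)-w\in B$ for all $w\in Q$, that is, $z(u)\in\bigcap_{w\in Q}(B+w)$. $\blacksquare$

This already answers the problem negatively, for every $n$.

## 6. Locally compact groups: closed sets cannot work, and four families suffice

If $G$ is locally compact, the construction stops at Step 1: small balls are totally bounded, so no $\varepsilon_k$ exists. Nor can any variant produce a closed $B$. A locally compact Polish group is σ-compact, so its $F_\sigma$ subsets are σ-compact, and by Theorem 1 no $F_\sigma$ set is a counterexample. (The argument below does not determine the least Borel class of a counterexample.) We therefore lower the aim: $B$ is only Borel, and instead of compact sets $Q$ we accommodate sequences $(w_i)$, which gives (β).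

Call a Polish abelian group *bad* if it has a Borel subset $B$ with (α) and (β). Note that then $B\neq\emptyset$: there is a perfect set to which (β) applies, because the group is uncountable by (α). By Theorem 2, non-locally compact groups are bad, since (β⁺) implies (β). The purpose of this section is to reduce the locally compact case to concrete groups.

**Lemma 9.** (a) If an open subgroup $H\le G$ is bad, so is $G$. (b) If $\pi:G\to M$ is a continuous surjective homomorphism of Polish abelian groups and $M$ is bad, so is $G$.

*Proof.* (a) Use the same $B\subseteq H$; it is Borel in $G$, and (α) is inherited. Let $P\subseteq G$ be perfect and $g\in P$. The coset $g+H$ is clopen, so $(P\cap(g+H))-g$ is a perfect subset of $H$. By (β) in $H$ it contains distinct $w_i$ with some $c\in\bigcap_i(B+w_i)$. Then $w_i+g\in P$ are distinct and $c+g\in\bigcap_i(B+w_i+g)$.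

(b) Let $B'=\pi^{-1}(B)$, a Borel set. Then $B'+g=\pi^{-1}(B+\pi(g))$ for $g\in G$. Choosing one preimage of each point of $W$ gives (α) for $B'$. For (β), let $P\subseteq G$ be perfect. If $\pi$ takes one value $m$ at infinitely many points $w_1,w_2,\dots$ of $P$, then $\bigcap_i(B'+w_i)=\pi^{-1}(B+m)\ne\emptyset$, since $B\neq\emptyset$ and $\pi$ is onto. Otherwise $\pi$ is finite-to-one on $P$. Take a Cantor set $P_0\subseteq P$. Then $\pi(P_0)$ is compact and uncountable, so it contains a perfect set. By (β) in $M$ there are distinct $m_i\in\pi(P_0)$ with $\bigcap_i(B+m_i)\neq\emptyset$. Choose $w_i\in P_0$ with $\pi(w_i)=m_i$; these are distinct, and $\bigcap_i(B'+w_i)=\pi^{-1}\bigl(\bigcap_i(B+m_i)\bigr)\neq\emptyset$. $\blacksquare$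

For the next lemma recall that $\mathbb Z(q^\infty)$ is the group of all roots of unity of $q$-power order, that is, the union of an increasing chain of cyclic groups of orders $q,q^2,q^3,\dots$; its Pontryagin dual is the group $\mathbb Z_q$ of $q$-adic integers. For an abelian group $A$, $A[k]=\{a\in A:ka=0\}$.

**Lemma 10.** To prove Theorem 3 it suffices to show that the following groups $M$ are bad:

* (i) $\mathbb T=\mathbb R/\mathbb Z$;
* (ii) $\mathbb Z_q$ ($q$ prime);
* (iii) $\prod_{m\in\omega}\mathbb Z/q_m$ with distinct primes $q_m\ge40$;
* (iv) $(\mathbb Z/q)^\omega$ ($q$ prime).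

*Proof.* By Theorem 2 let $G$ be uncountable and locally compact. By the structure theorem for locally compact abelian groups, $G$ has an open subgroup $H\cong\mathbb R^d\times K$ with $K$ compact. By Lemma 9(a) it suffices that $H$ is bad. As $G$ is separable, $H$ has countable index, so $H$ is uncountable. If $d\ge1$, $H$ maps onto $\mathbb R$ and then onto $\mathbb T$, and Lemma 9(b) applies.

Let $d=0$. Then $H\cong K$ is infinite, compact and metrizable, so its dual group $A$ is discrete and countably infinite. For a subgroup $A'\le A$, restriction of characters is, by Pontryagin duality, a continuous surjection of $K$ onto the dual of $A'$. The groups (i)–(iv) are the duals of $\mathbb Z$, $\mathbb Z(q^\infty)$, $\bigoplus_m\mathbb Z/q_m$ and $\bigoplus_\omega\mathbb Z/q$. So by Lemma 9(b) it suffices that $A$ contains a copy of one of these four.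

If $A$ is not a torsion group, it contains $\mathbb Z$. Let $A=\bigoplus_qA_q$ be torsion, with $q$-primary parts $A_q$. If $A_q\neq0$ for infinitely many $q$, pick infinitely many such primes that are at least $40$ and an element of order $q$ in each such $A_q$; these generate a copy of $\bigoplus_m\mathbb Z/q_m$. Otherwise, since $A$ is infinite, some $A_q$ is infinite. If $A_q[q]$ is infinite, it is an infinite-dimensional vector space over $\mathbb Z/q$ and contains $\bigoplus_\omega\mathbb Z/q$.

Finally let $A_q[q]$ be finite. Multiplication by $q^k$ embeds $A_q[q^{k+1}]/A_q[q^k]$ into $A_q[q]$, so by induction every $A_q[q^k]$ is finite. As $A_q=\bigcup_kA_q[q^k]$ is infinite, it has elements of every order $q^k$. Consider the tree of sequences $(c_1,\dots,c_k)$ in $A_q$ with $c_1$ of order $q$ and $qc_{l+1}=c_l$. Here $c_l$ has order $q^l$, so each level is finite. The tree is infinite: from $c$ of order $q^k$ we get $(q^{k-1}c,\dots,qc,c)$. By König's lemma there is an infinite branch $c_1,c_2,\dots$, and it generates a copy of $\mathbb Z(q^\infty)$. $\blacksquare$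

## 7. Digits, carries, and an admissible map supported on few digits

In each of the four groups we can speak of digits, and subtraction acts on digits up to a borrow. We fix uniform notation. For $M$ as in Lemma 10 we specify finite abelian groups $D_m$, Borel maps $d_m:M\to D_m$ ($m\in\omega$), elements $\eta_m$ (the size of a borrow) and $\theta_m$ of $D_m$, and a finite symbol set $\Sigma$, regarded as a subset of each $D_m$, with two distinct *bit symbols*.

* (i) $D_m=\mathbb Z/40$ and $d_m(x)=\lfloor40^{m+1}\tilde x\rfloor\bmod40$, where $\tilde x\in[0,1)$ represents $x$; $\eta_m=\theta_m=1$; $\Sigma=\{0,10\}$.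
* (ii) Fix a power $N=q^r\ge40$; $D_m=\mathbb Z/N$ and $d_m(x)=X_m$, where $x=\sum_mX_mN^m$, $0\le X_m<N$; $\eta_m=\theta_m=1$; $\Sigma=\{0,10\}$.
* (iii) $D_m=\mathbb Z/q_m$, $d_m$ the coordinate maps; $\eta_m=0$, $\theta_m=1$; $\Sigma=\{0,10\}$.
* (iv) Identify $M$ with $\prod_m(\mathbb Z/q)^2$; $D_m=(\mathbb Z/q)^2$, $d_m$ the coordinate maps; $\eta_m=0$; $\Sigma=\{0,g,h\}$ with $g=(1,0)$, $h=(0,1)$; $\theta_m=g$.

The bit symbols are $0,10$ in (i)–(iii) and $0,g$ in (iv). Put $F_m=\{-2\eta_m,-\eta_m,0,\eta_m,2\eta_m\}$; note $F_m=-F_m$ and $0\in F_m$. We need four properties.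

**(D1)** $d_m(x-y)\in d_m(x)-d_m(y)-\{0,\eta_m\}$.

In (i), let $a=40^{m+1}\tilde x$, $b=40^{m+1}\tilde y$. The representative of $x-y$ in $[0,1)$ is $\tilde x-\tilde y$ or $\tilde x-\tilde y+1$, and $40^{m+1}\equiv0\pmod{40}$, so $d_m(x-y)\equiv\lfloor a-b\rfloor$. Since $\lfloor a-b\rfloor-\lfloor a\rfloor+\lfloor b\rfloor\in\{0,-1\}$, (D1) follows. For instance, with $x=\frac1{40}$, $y=\frac1{1600}$ we have $x-y=\frac{39}{1600}$. The $0$-th digits of $x,y,x-y$ are $1,0,0$ (a borrow), and the first digits are $0,1,39$. In (ii), $x-y$ is congruent modulo $N^{m+1}$ to the integer $\sum_{l\le m}(X_l-Y_l)N^l$, so $d_m(x-y)\equiv X_m-Y_m+\lfloor N^{-m}\sum_{l<m}(X_l-Y_l)N^l\rfloor\pmod N$. The sum here has absolute value at most $N^m-1$, so the floor is $0$ or $-1$. In (iii) and (iv), $d_m$ is a homomorphism.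

**(D2)** For each $s\in\prod_mD_m$ with $s_m=0$ for infinitely many $m$ there is a unique $x=\operatorname{val}(s)\in M$ with $d_m(x)=s_m$ for all $m$, and $\operatorname{val}$ is continuous on the set of such $s$.

In (i), take the class of $\sum_ms_m40^{-(m+1)}$ with $s_m\in\{0,\dots,39\}$. The sum lies in $[0,1)$ and the sequence is not eventually $39$, so its digits are the $s_m$. Uniqueness holds because $\tilde x=\sum_md_m(x)40^{-(m+1)}$, and continuity because the series converges uniformly. In (ii), $\operatorname{val}(s)=\sum_ms_mN^m$ with $0\le s_m<N$; in (iii) and (iv), $\operatorname{val}(s)=s$.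

**(D3)** If $\sigma\neq\sigma'$ are in $\Sigma$, then $\sigma-\sigma'\notin F_m-F_m$.

In (i)–(iii), $\sigma-\sigma'=\pm10$, while $F_m-F_m$ consists of residues of integers in $[-4,4]$ and the modulus $N_m:=|D_m|$ is at least $40$. In (iv), $F_m=\{0\}$.

**(D4)** If $\delta\in D_m\setminus F_m$, there is $\sigma\in\Sigma$ with $(\sigma+\delta+F_m)\cap\Sigma=\emptyset$.

In (i)–(iii): if $\sigma=0$ fails, then $\delta+F_m$ contains $0$ or $10$, so $\delta\in F_m$ or $\delta\in10+F_m$, and hence $\delta\in10+F_m$. Then $10+\delta+F_m$ consists of residues of integers in $[16,24]$, which misses $\{0,10\}$ modulo $N_m\ge40$. So $\sigma=10$ works. In (iv), $F_m=\{0\}$ and $\delta\neq0$. If $\sigma=0$ fails, then $\delta\in\Sigma$, so $\delta=g$ or $\delta=h$. In the first case take $\sigma=h$, in the second $\sigma=g$: then $\sigma+\delta=g+h=(1,1)$, which is none of $(0,0),(1,0),(0,1)$.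

**An admissible map that leaves most digits alone.** We want the differences in $C$ to be invisible, up to a borrow, on a large supply of digit positions. Partition $\omega$ into infinite sets $I_*$ and $I_{ij}$ ($0\le i<j$). Let $\nu_{ij}:\omega\to I_{ij}$ be the increasing bijections, and let $I_*=\{m_t:t\in2^{<\omega}\}$ be injectively indexed. For $x\in2^\omega$ put $p_x=\operatorname{val}(s)$, where $s_m=\theta_m$ if $m\in\{m_{x|k}:k\in\omega\}$ and $s_m=0$ otherwise. Each $s_m$ depends on a finite part of $x$, so $p$ is continuous by (D2), and
$$d_m(p_x)=0\quad(m\notin I_*). \tag{8}$$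

We check that *$p$ is admissible*. Let $x_1,\dots,x_r$ ($r\le6$) be distinct, $|a_l|\le3$, say $a_1=\pm1$. Let $\lambda_m$ be the sum of those $a_l$ for which $m\in\{m_{x_l|k}:k\in\omega\}$. Then $|\lambda_m|\le18$. For $m=m_{x_1|k}$ with $k$ so large that $x_1|k\ne x_l|k$ for $l\neq1$, we have $\lambda_m=a_1$. In (iii) and (iv), $\sum_la_lp_{x_l}$ has coordinate $\pm\theta_m\ne0$ at such $m$. In (ii), $\sum_la_lp_{x_l}=\sum_m\lambda_mN^m$. With $m$ least such that $\lambda_m\neq0$, this is congruent to $\lambda_mN^m$ modulo $N^{m+1}$, which is not $0$ because $0<|\lambda_m|\le18<N$. In (i), $\sum_la_lp_{x_l}$ is the class of $S=\sum_m\lambda_m40^{-(m+1)}$. Here $|S|\le\frac{18}{39}<1$. With $m$ least such that $\lambda_m\ne0$,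
$$|S|\ge40^{-(m+1)}-18\sum_{l>m}40^{-(l+1)}=40^{-(m+1)}\bigl(1-\tfrac{18}{39}\bigr)>0 .$$
So $0<|S|<1$ and the class is nonzero.

From now on $C$ is the set defined from this $p$ as in Section 4.

## 8. Points that remember the sequence they came from

Let
$$\mathcal S=\{w=(w_i)_{i\ge1}\in M^{\mathbb N}:\ w_i-w_j\notin C\ \text{ for all } i,j\ge1\}.$$
This set is Borel. For (β) it suffices to choose points $z(w)$, $w\in\mathcal S$, and let $B$ consist of all
$$\varphi_i(w)=z(w)-w_i\qquad(w\in\mathcal S,\ i\ge1),$$
because then $z(w)\in\bigcap_i(B+w_i)$. We need $B$ to be Borel and $(B-B)\cap C=\emptyset$. For a single $w$, the difference $\varphi_i(w)-\varphi_j(w)=w_j-w_i$ is not in $C$. So it is enough that $\varphi_i(w)-\varphi_j(w')\in C\cup\{0\}$ forces $w=w'$. In other words, each point $\varphi_i(w)$ must remember $w$, even after a perturbation by an element of $C$, and even if we do not know $i$.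

**First attempt.** For each $j\ge 1$ write a code of $w$ on the digits in $I_{0j}$, shifted by the digits of $w_j$: let the $m$-th digit of $z(w)$ be code symbol plus $d_m(w_j)$. Subtracting $w_j$ removes the shift, so $\varphi_j(w)$ shows the code of $w$ on $I_{0j}$, up to a borrow. By (8), elements of $C$ do not disturb it beyond a borrow. This settles the comparison of $\varphi_j(w)$ with $\varphi_j(w')$. But compare $\varphi_i(w)$ with $\varphi_j(w')$ for $i\neq j$. On $I_{0i}$ the first shows the code of $w$, while the second shows the code of $w'$ shifted by the digits of $w'_i-w'_j$, up to borrows. These can be anything, so no conclusion follows; on $I_{0j}$ the situation is the same with the roles exchanged.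

**The repair.** Give each pair $i<j$ its own block $I_{ij}$, and write there a code shifted by the digits of $w_j$. On $I_{ij}$, $\varphi_j(w')$ shows a code of $w'$, and $\varphi_i(w)$ shows a code of $w$ shifted by $\delta=d_m(w_j)-d_m(w_i)$. If $\delta$ is negligible throughout the block, the two codes can be compared directly. If not, there is a place $k_0$ with a visible shift. At this one place we choose the symbol so that symbol plus shift is not near *any* symbol, which (D4) allows. For instance in (i), if the shift is $10$, the symbol $0$ would become $10$, another symbol, but the symbol $10$ becomes $20$, which is none. Then $\varphi_i(w)$ cannot be mistaken for any $\varphi_j(w')$. One entry of the code has been sacrificed, so the code must survive one error; repeating each bit three times is enough.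

**The codes.** Let $\chi:M^{\mathbb N}\to2^\omega$ be a Borel injection. Let $\tau(w)\in\Sigma^\omega$ have each of its entries $3k,3k+1,3k+2$ equal to the bit symbol of $\chi(w)(k)$. Put $c^{0j}(w)=\tau(w)$ for $j\ge1$. For $1\le i<j$ let
$$\delta^{ij}_k(w)=d_m(w_j)-d_m(w_i)\in D_m,\qquad m=\nu_{ij}(k).$$
If $\delta^{ij}_k(w)\in F_{\nu_{ij}(k)}$ for all $k$, let $c^{ij}(w)=\tau(w)$. Otherwise let $k_0$ be least with $\delta^{ij}_{k_0}(w)\notin F_{\nu_{ij}(k_0)}$, and let $c^{ij}(w)$ be $\tau(w)$ with its $k_0$-th entry replaced by the first (in a fixed order) $\sigma\in\Sigma$ as in (D4) for $\delta=\delta^{ij}_{k_0}(w)$. These maps are Borel. At most one entry of $\tau(w)$ is changed and every bit is written three times, so at least two of the three entries are the right bit symbol. Thus $c^{ij}(w)$ determines $\chi(w)$: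
$$c^{ij}(w)=c^{ij}(w')\ \Longrightarrow\ w=w'. \tag{9}$$

**The set $B$.** Let $z(w)=\operatorname{val}(s)$, where
$$s_m=0\ \ (m\in I_*),\qquad s_m=c^{ij}(w)(k)+d_m(w_j)\ \ (m=\nu_{ij}(k)).$$
The zeros on $I_*$ make $\operatorname{val}$ applicable. Let $\varphi_i(w)=z(w)-w_i$ and $B=\bigcup_{i\ge1}\varphi_i[\mathcal S]$. By (D1), for $m=\nu_{ij}(k)$,
$$d_m(\varphi_j(w))\in c^{ij}(w)(k)-\{0,\eta_m\}\quad(0\le i<j), \tag{10}$$
$$d_m(\varphi_i(w))\in c^{ij}(w)(k)+\delta^{ij}_k(w)-\{0,\eta_m\}\quad(1\le i<j). \tag{11}$$

**Claim 11.** If $i,j\ge1$, $w,w'\in\mathcal S$ and $\gamma:=\varphi_i(w)-\varphi_j(w')\in C\cup\{0\}$, then $w=w'$.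

*Proof.* Since $C=-C$, we may exchange $(i,w)$ and $(j,w')$, so let $i\le j$.

**Step 1: $\gamma$ is nearly invisible off $I_*$.** Let $m\notin I_*$. If $\gamma=p_x-p_y\in C$, then (8) and (D1) give $d_m(\gamma)\in\{0,-\eta_m\}$; for $\gamma=0$ this holds since $d_m(0)=0$. By (D1) also $d_m(\gamma)\in d_m(\varphi_i(w))-d_m(\varphi_j(w'))-\{0,\eta_m\}$. Hence
$$d_m(\varphi_i(w))-d_m(\varphi_j(w'))\in\{-\eta_m,0,\eta_m\}. \tag{12}$$

**Step 2: the case $i=j$.** Take $m=\nu_{0j}(k)$. By (10) for $w$ and for $w'$, and (12), $c^{0j}(w)(k)-c^{0j}(w')(k)$ is an element of $\{-\eta_m,0,\eta_m\}$ plus a difference of two elements of $\{0,\eta_m\}$. So it lies in $F_m\subseteq F_m-F_m$. By (D3) the two symbols are equal. This holds for all $k$, so $w=w'$ by (9).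

**Step 3: the case $i<j$.** Write $c=c^{ij}(w)$, $c'=c^{ij}(w')$, $\delta_k=\delta^{ij}_k(w)$. By (11) for $w$, (10) for $w'$, and (12), for all $k$ and $m=\nu_{ij}(k)$,
$$c(k)+\delta_k-c'(k)\in F_m. \tag{13}$$
If $\delta_k\in F_{\nu_{ij}(k)}$ for all $k$, then $c(k)-c'(k)\in F_m-F_m$, so $c(k)=c'(k)$ for all $k$ by (D3), and $w=w'$ by (9). Otherwise consider the place $k_0$ used in defining $c=c^{ij}(w)$, and $m=\nu_{ij}(k_0)$. By (13) and $F_m=-F_m$ we get $c'(k_0)\in c(k_0)+\delta_{k_0}+F_m$. But $c'(k_0)\in\Sigma$, and $c(k_0)$ was chosen by (D4) so that $(c(k_0)+\delta_{k_0}+F_m)\cap\Sigma=\emptyset$. This contradiction shows that the second alternative does not occur. $\blacksquare$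

## 9. Proof of Theorem 3 and of Corollary 4

*Proof of Theorem 3.* By Lemma 10 it remains to check that $B$ from Section 8 makes $M$ bad.

**Step 1: $B$ is Borel.** The map sending $w$ to the sequence $s$ in the definition of $z(w)$ is Borel, and $\operatorname{val}$ is continuous on the set of sequences with infinitely many zeros; so $z$, and hence each $\varphi_i$, is Borel. By Claim 11 with $i=j$ and $\gamma=0$, $\varphi_i$ is injective on $\mathcal S$. By the Lusin–Souslin theorem (an injective Borel image of a Borel set is Borel), $\varphi_i[\mathcal S]$ is Borel. Hence so is $B=\bigcup_{i\ge1}\varphi_i[\mathcal S]$.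

**Step 2: (α) holds.** Suppose $\varphi_i(w)-\varphi_j(w')\in C$ with $w,w'\in\mathcal S$. By Claim 11, $w=w'$, so the difference equals $w_j-w_i$, which is not in $C$ because $w\in\mathcal S$. This contradiction shows $(B-B)\cap C=\emptyset$, and Lemma 6(2) applies.

**Step 3: (β) holds.** Let $P\subseteq M$ be perfect. By Lemma 6(3) there is a Cantor set $Q\subseteq P$ with $(Q-Q)\cap C=\emptyset$. Choose distinct $w_1,w_2,\dots\in Q$. Then $w=(w_i)\in\mathcal S$, and $z(w)=\varphi_i(w)+w_i\in B+w_i$ for all $i$. So $\bigcap_i(B+w_i)\neq\emptyset$. $\blacksquare$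

*Proof of Corollary 4.* (1) In a countable group there is no uncountable $W$, so no set is $n$-small and the statement is vacuous. In an uncountable group, Theorem 3 gives a counterexample for all $n\ge2$ simultaneously.

(2) If $G$ is not locally compact, the closed set of Theorem 2 is $n$-small and not perfectly $n$-small. If $G$ is locally compact, then, being Polish, it is σ-compact. So every closed subset, and every $F_\sigma$ subset, is σ-compact, and Theorem 1 applies. $\blacksquare$
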